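# An open map of the annulus onto $[0,1]$ along which no path can climb

## 1. Half twists of a thin annulus

Throughout, $S^1=\mathbb R/\mathbb Z$, and $|y-y'|$ denotes the quotient distance on $S^1$, which is at most $\frac12$. The annulus is $A=[0,1]\times S^1$ with the metric $d=\max(|x-x'|,|y-y'|)$, and $\pi(x,y)=x$ is the height. Open balls of $A$ are connected. A *path* is a continuous map from a compact interval.

Take a thin strip $[c,e]\times S^1$ of the annulus and a point $y_0\in S^1$. Remove a small arc around $y_0$ from the circle. What is left of the strip is a rectangle. Rotate the inside of this rectangle by $180^\circ$, and let the rotation die out to the identity at the boundary of the rectangle. Nothing moves near $y_0$, and nothing leaves the strip; but a path that tries to cross the strip away from $y_0$ is turned upside down in the middle.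

**Lemma 1 (half twist).** Let $0\le c<e\le1$, $y_0\in S^1$, $0<\alpha<\frac14$. There is a homeomorphism $\kappa$ of $[c,e]\times S^1$, equal to the identity on $\{c,e\}\times S^1$, such that every path $\beta=(\beta_1,\beta_2):[u_0,v_0]\to[c,e]\times S^1$ with $\beta_1(u_0)=c$, $\beta_1(v_0)=e$ and $|\beta_2(t)-y_0|\ge\alpha$ for all $t$ admits $u<v$ in $[u_0,v_0]$ with
$$\pi\kappa\beta(u)-\pi\kappa\beta(v)=\frac{e-c}2. \tag{1}$$

*Proof.*

**Step 1 (turn the strip minus a window into a square).** Let
$$J=\{y:|y-y_0|\ge\tfrac\alpha2\}=\{y_0+\tfrac12+s:\ |s|\le\tfrac12-\tfrac\alpha2\};$$
the two descriptions agree because the point $y_0+\frac12+s$ with $|s|\le\frac12$ lies at distance $\frac12-|s|$ from $y_0$. Identify $[c,e]\times J$ with $Q=[-1,1]^2$ by the affine maps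
$$x\mapsto\frac{2x-c-e}{e-c},\qquad y_0+\tfrac12+s\mapsto\frac{s}{\frac12-\frac\alpha2}.$$
The condition $|y-y_0|\ge\alpha$ says $|s|\le\frac12-\alpha$. So it says that the second coordinate in $Q$ lies in $[-\sigma,\sigma]$, where
$$\sigma=\frac{\frac12-\alpha}{\frac12-\frac\alpha2}=\frac{1-2\alpha}{1-\alpha}.$$
This is decreasing in $\alpha$, equals $1$ at $\alpha=0$ and $\frac23$ at $\alpha=\frac14$, so $\sigma\in(\frac23,1)$. We shall only need $\frac12\le\sigma<1$.

**Step 2 (a homeomorphism of the square that is $-\mathrm{id}$ inside and $\mathrm{id}$ on the boundary).** Regard $Q$ as a subset of $\mathbb C$. Let $\psi(v)=\|v\|_\infty\,v/|v|$ for $v\ne0$ and $\psi(0)=0$. This rescales each ray from the origin linearly; it is an odd homeomorphism of $Q$ onto the closed unit disc, with $|\psi(v)|=\|v\|_\infty$. Let $\theta:[0,1]\to[0,\pi]$ be continuous with $\theta=\pi$ on $[0,\sigma]$ and $\theta(1)=0$, and put $T(z)=e^{i\theta(|z|)}z$. This is a homeomorphism of the disc, with inverse $z\mapsto e^{-i\theta(|z|)}z$. Put $\kappa_0=\psi^{-1}T\psi$. On $\partial Q$ we have $|\psi(v)|=1$ and $\theta(1)=0$, so $\kappa_0$ is the identity there. If $\|v\|_\infty\le\sigma$, then $T\psi(v)=-\psi(v)=\psi(-v)$,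 so $\kappa_0(v)=-v$.

Let $\kappa$ be $\kappa_0$ on $[c,e]\times J$ (through the identification) and the identity on the rest of the strip. Both definitions give the identity on $\partial([c,e]\times J)$, so $\kappa$ is a homeomorphism, and it fixes $\{c,e\}\times S^1$ pointwise.

**Step 3 (the drop).** In the coordinates of $Q$, the path $\beta$ runs in $[-1,1]\times[-\sigma,\sigma]$, and its first coordinate goes from $-1$ to $1$. Let $v$ be the first time at which the first coordinate is $\frac12$. Before $v$ it passes from $-1$ to $\frac12$, so it equals $-\frac12$ at some $u<v$. At both times the sup norm is at most $\max(\frac12,\sigma)=\sigma$, so $\kappa$ acts as $-\mathrm{id}$, and the first coordinates become $\frac12$ at time $u$ and $-\frac12$ at time $v$. This is a drop of $1$ in a scale in which $[c,e]$ has length $2$, so in the original scale the drop is $\frac{e-c}2$. $\square$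

A picture to keep in mind: with $[c,e]=[0,1]$, the straight path $t\mapsto(t,y_0+\frac12)$ is $t\mapsto(2t-1,0)$ in $Q$. As long as $|2t-1|\le\sigma$, its image has first coordinate $1-2t$, so the new height $\pi\kappa$ along it is $1-t$, which falls. The path $t\mapsto(t,y_0)$ is not moved at all, and the new height along it is $t$.

Here is what the lemma is for. Replace the height $\pi$ by $\pi\kappa$; it changes by at most $e-c$. A path that crosses the strip and along which the new height never drops by as much as $\frac{e-c}2$ must come within $\alpha$ of $y_0$ in its second coordinate: it must pass through the window. Now stack many very thin strips on top of each other, with windows at $y_1,y_2,\dots,y_M$ going once around the circle. A path that climbs through the stack has to sweep around the whole circle, although its height has barely changed. If we repeat this at all scales and pass to a limit in the right way, we get a height function on $A$ along which no path can climb monotonically at all. Such a function has no section, and this settles the question that we now state.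

## 2. Open maps and their sections

**Definition.** A *continuum* is a compact connected metric space; an *arc* is a space homeomorphic to $[0,1]$. A continuous surjection $f:X\to Y$ is *open* if $f(U)$ is open in $Y$ for every open $U\subseteq X$. A *continuous section* of $f$ is a continuous map $s:Y\to X$ with $f(s(y))=y$ for all $y\in Y$. A section over a subset $Y'\subseteq Y$ is a continuous $s:Y'\to X$ with $f(s(y))=y$ for $y\in Y'$. A map is *monotone* if all its fibres are connected, and *light* if every component of every fibre is a point.

The coordinate $\pi:A\to[0,1]$ is open and monotone and not light. The tent map $[0,1]\to[0,1]$, $x\mapsto 1-|2x-1|$, is open and light and not monotone. A map $[0,1]\to[0,1]$ with a local maximum of value $\frac12$ is not open: a small interval around the maximum has an image of the form $(\cdot,\frac12]$.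

**Problem (Shchepin).** Does every open mapping of a locally connected continuum onto an arc have a continuous section? That is, for every locally connected continuum $X$ and every continuous open surjection $f:X\to[0,1]$, is there a continuous $s:[0,1]\to X$ with $f\circ s=\mathrm{id}_{[0,1]}$?

The problem is taken from https://repovs.fmf.uni-lj.si/files/2022/09/RecProGenTop2.pdf. The answer is no.

**Theorem A.** There is a continuous open surjection $f:A\to[0,1]$ with all fibres connected and $f^{-1}(i)=\{i\}\times S^1$ $(i=0,1)$, such that for every path $\gamma$ in $A$: if $f\circ\gamma$ is nondecreasing, then $f\circ\gamma$ is constant. In particular $f$ has no continuous section, not even over a nondegenerate subinterval of $[0,1]$.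

**Theorem B.**

1. The closed disc $D$ carries an open map $\hat f:D\to[0,1]$ with the same property: no path $\gamma$ has $\hat f\gamma$ nondecreasing and nonconstant. Hence so does every locally connected continuum $X$ admitting an open map onto $D$, for example $X=D\times Y$ for any locally connected continuum $Y$, all cubes $[0,1]^n$ with $n\ge2$, the Hilbert cube, and (using a cited theorem) the one-dimensional Menger curve.
2. For a compact connected polyhedron $X$, every open surjection $X\to[0,1]$ has a continuous section if and only if $\dim X\le1$.
3. If $X$ is a compact metric space and $f:X\to[0,1]$ is open, surjective and light, then $f$ has a section. Every open map of a dendrite or of a finite connected graph onto $[0,1]$ is light, hence has a section.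

The following test for openness will be used all the time.

**Lemma 2.** Let $X$ be a locally connected continuum and $g:X\to[0,1]$ continuous. Then $g$ is an open surjection if and only if

* (a) whenever $g(p)<1$, every neighbourhood of $p$ contains $q$ with $g(q)>g(p)$; and
* (b) whenever $g(p)>0$, every neighbourhood of $p$ contains $q$ with $g(q)<g(p)$.

*Proof.* Let $g$ be open and $V$ an open set containing $p$. Then $g(V)$ is an open subset of $[0,1]$ containing $g(p)$. So it contains larger values if $g(p)<1$, and smaller ones if $g(p)>0$.

Conversely, assume (a) and (b), let $V$ be open and $p\in V$, and take a connected neighbourhood $B\subset V$ of $p$. Then $g(B)$ is an interval containing $g(p)$; it contains larger values if $g(p)<1$ and smaller values if $g(p)>0$. So $g(B)$ is a neighbourhood of $g(p)$ in $[0,1]$. Hence $g(V)$ is a neighbourhood of each of its points, and $g$ is open. Finally $g(X)$ is open, compact and nonempty in the connected space $[0,1]$, hence $g(X)=[0,1]$. $\square$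

In the simplest cases sections exist. The map $\pi$ on $A$ has the section $x\mapsto(x,0)$. The map $z\mapsto|z|$ on the disc has the section $t\mapsto t$. For $X=[0,1]$ we can find a section of any open surjection $f$ by hand. Pick a zero and a point where $f=1$; say the zero lies to the left (the other case is symmetric). Let $p$ be the last zero before that point, and let $q$ be the first point after $p$ with $f(q)=1$. On $(p,q)$ the values of $f$ lie in $(0,1)$. If $f$ took the same value at two points of $[p,q]$, then $f$ would have a local extremum strictly between them, with value in $(0,1)$, against Lemma 2. So $f$ is injective on $[p,q]$ and maps it homeomorphically onto $[0,1]$; the inverse is a section.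

## 3. Approximate sections, and their convergence for light maps

A sensible first approach is to climb in small steps. Openness says that from any point we can move a little so as to raise the value by any sufficiently small prescribed amount. This gives discrete approximate sections, and we look for a limit. For light maps it works.

**Proposition 3.** Let $X$ be a compact metric space and $f:X\to[0,1]$ open, surjective and light. Then $f$ has a section.

*Proof.*

**Step 1 (openness is uniform).** We show: for each $\varepsilon>0$ there is $\delta>0$ with $f(B(x,\varepsilon))\supset(f(x)-\delta,f(x)+\delta)\cap[0,1]$ for all $x$. For each $z\in X$, the set $f(B(z,\frac\varepsilon2))$ is open, so it contains $(f(z)-2\delta_z,f(z)+2\delta_z)\cap[0,1]$ for some $\delta_z>0$. Let $V_z=B(z,\frac\varepsilon2)\cap f^{-1}((f(z)-\delta_z,f(z)+\delta_z))$. If $x\in V_z$, then $B(x,\varepsilon)\supset B(z,\frac\varepsilon2)$, so $f(B(x,\varepsilon))\supset(f(x)-\delta_z,f(x)+\delta_z)\cap[0,1]$. Finitely many $V_z$ cover $X$; take the least of the corresponding $\delta_z$.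

**Step 2 (discrete sections).** Let $n\ge1$. Apply Step 1 with $\varepsilon=\frac1n$ and choose $k_n\ge n$ with $\frac1{k_n}<\delta$. Let $E_n=\{i/k_n:0\le i\le k_n\}$. Start at a point $\sigma_n(0)\in f^{-1}(0)$; given $\sigma_n(\frac i{k_n})$ with value $\frac i{k_n}$, choose $\sigma_n(\frac{i+1}{k_n})$ within distance less than $\frac1n$ of it and with value $\frac{i+1}{k_n}$. So $\sigma_n:E_n\to X$ satisfies $f\sigma_n=\mathrm{id}$ and has jumps less than $\frac1n$.

**Step 3 (asymptotic equicontinuity; this is where lightness enters).** Claim: for every $\varepsilon>0$ there are $\delta>0$ and $n_0$ such that $d(\sigma_n(t),\sigma_n(t'))<\varepsilon$ whenever $n\ge n_0$, $t,t'\in E_n$ and $|t-t'|<\delta$. If not, then for some $\varepsilon>0$ there are, along a subsequence, $t_n\le t_n'$ in $E_n$ with $t_n'-t_n\to0$ and $d(\sigma_n(t_n),\sigma_n(t_n'))\ge\varepsilon$. Put $C_n=\sigma_n(E_n\cap[t_n,t_n'])$. The nonempty closed subsets of a compact metric space form a compact space under the Hausdorff metric, so along a further subsequence $C_n\to C$ and $t_n\to t$.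

The limit $C$ lies in one fibre: $f(C_n)\subset[t_n,t_n']$, so $f(C)=\{t\}$. It has diameter at least $\varepsilon$, since limit points of the two endpoints of the chain lie in $C$ at distance at least $\varepsilon$. It is connected: if $C=P\sqcup P'$ with $P,P'$ nonempty, closed and at distance at least $3r>0$, then for large $n$ the chain $C_n$ lies in the union of the open $r$-neighbourhoods of $P$ and $P'$ and meets both. These neighbourhoods are at distance at least $r$, so the chain makes a jump of at least $r$, which is impossible once $\frac1n<r$. So a fibre contains a connected set with more than one point, contradicting lightness.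

**Step 4 (the limit).** For $t\in[0,1]$ put $\tilde\sigma_n(t)=\sigma_n(\lfloor k_nt\rfloor/k_n)$. Given $\varepsilon$, take $\delta,n_0$ from Step 3 and enlarge $n_0$ so that $\frac1{k_n}<\frac\delta2$ for $n\ge n_0$. If $|t-t'|<\frac\delta2$ and $n\ge n_0$, then the two grid points differ by less than $\delta$, so $d(\tilde\sigma_n(t),\tilde\sigma_n(t'))<\varepsilon$. By a diagonal argument, pass to a subsequence that converges at every rational of $[0,1]$. For given $\varepsilon$, choose a finite set $F$ of rationals such that every $t\in[0,1]$ is within less than $\frac\delta2$ of $F$. For large $m,n$ in the subsequence we have $d(\tilde\sigma_m,\tilde\sigma_n)<\varepsilon$ on $F$, hence $d(\tilde\sigma_m(t),\tilde\sigma_n(t))<3\varepsilon$ for all $t$. So the subsequence converges uniformly to some $s:[0,1]\to X$; and $d(s(t),s(t'))\le\varepsilon$ for $|t-t'|<\frac\delta2$, so $s$ is continuous. Finally $fs(t)=\lim\lfloor k_nt\rfloor/k_n=t$. $\square$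

The argument breaks in Step 3 as soon as fibres contain nondegenerate continua. It breaks even for $\pi:A\to[0,1]$, which does have sections. With $k=m^2$, put $\sigma(\frac ik)=(\frac ik,\ \frac im \bmod 1)$. The jumps are at most $\frac1m$ and $\pi\sigma=\mathrm{id}$, but while the height rises by $m\cdot\frac1k=\frac1m$, the points go once around the circle. As $m\to\infty$ pieces of the chain converge to a whole circle $\{c\}\times S^1$ inside one fibre, and no subsequence has a limit that is a section. For $\pi$ this was a bad choice of $\sigma$. Theorem A produces a map for which every choice is bad: to climb at all, one has to go around.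

## 4. Open maps of finite graphs and dendrites onto $[0,1]$ are light

This section completes part (3) of Theorem B.

**Proposition 4.** Every open map $f$ of a finite connected graph onto $[0,1]$ is light.

*Proof.* Suppose a fibre has a component $C$ with more than one point. As $C$ is connected and nondegenerate, it is not contained in the finite set of vertices, so it contains a point $z$ in the interior of an edge. If $C$ contained no nonempty open subset of that edge, there would be points $m_1,m_2\notin C$ of the edge, on the two sides of $z$ and as close to $z$ as we like. The set $C\cap(m_1,m_2)=C\cap[m_1,m_2]$ is open and closed in $C$ and contains $z$, so it is all of $C$. Letting $m_1,m_2\to z$ gives $C=\{z\}$, a contradiction. So $C$ contains a nonempty open subset of the interior of an edge. It is open in the graph, and its image is one point, which is not open in $[0,1]$. $\square$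

**Definition.** A *dendrite* is a locally connected continuum that contains no simple closed curve.

For example, the star formed by countably many segments of lengths $1,\frac12,\frac13,\dots$ with a common end is a dendrite (placed in the plane in different directions). It shows the mechanism of the next proof. Suppose $f$ is open from this star onto $[0,1]$, and let $t$ be its value at the centre. On a given arm $f$ is not constant, by openness. So its maximum on the arm exceeds $t$ or its minimum is less than $t$, and this extremum is taken off the centre, where the arm is open; by Lemma 2 the extremal value is $1$ or $0$ respectively. So the image of every arm has diameter at least the smallest nonzero number among $t$, $1-t$. The arms become arbitrarily short, against uniform continuity. So this star has no open map onto $[0,1]$ at all.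

We use the textbook fact that a connected open subset of a locally connected continuum is arcwise connected, and that a path-connected Hausdorff space is arcwise connected.

**Lemma 5.** Let $X$ be a dendrite.

1. Every nondegenerate subcontinuum of $X$ contains an arc.
2. Let $J\subset X$ be an arc. Each component $C$ of $X\setminus J$ is open, and $\overline C=C\cup\{b_C\}$ with $b_C\in J$.
3. For each $c>0$, only finitely many components of $X\setminus J$ have diameter at least $c$.

*Proof.* (1) Let $E$ be a subcontinuum with points $p\ne q$, and let $J$ be an arc in $X$ from $p$ to $q$. We claim $J\subset E$. Suppose $m\in J\setminus E$. The component $W$ of $X\setminus\{m\}$ that contains $E$ is open, because $X$ is locally connected, so it contains an arc $J'$ from $p$ to $q$, and $m\notin J'$. Let $u,v\in J\cap J'$ be the ends of the component of $J\setminus J'$ that contains $m$. The subarc of $J$ from $u$ to $v$ meets $J'$ only in $u$ and $v$; together with the subarc of $J'$ from $u$ to $v$ it is a simple closed curve, a contradiction.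

(2) Components of open sets are open since $X$ is locally connected. As $X$ is connected and $\emptyset\ne C\ne X$, the open set $C$ is not closed. A point of $\overline C\setminus C$ cannot lie in another component of $X\setminus J$, which would be open and disjoint from $C$; so it lies in $J$. It remains to see that there is only one such point. Suppose $b\ne b'$ are two, and take disjoint connected open sets $W\ni b$ and $W'\ni b'$. Choose $z\in W\cap C$ and an arc in $W$ from $z$ to $b$; let $b_1\in W\cap J$ be its first point in $J$. The part from $z$ up to $b_1$, without $b_1$, is connected and misses $J$, so it lies in $C$. In the same way we get $z'\in W'\cap C$, $b_1'\in W'\cap J$ and an arc from $z'$ to $b_1'$ in $C\cup\{b_1'\}$. Here $b_1\ne b_1'$ since $W\cap W'=\emptyset$. Join $z$ and $z'$ by an arc in $C$ (if $z\neq z'$, which holds as $W\cap W'=\emptyset$). The union of the three arcs is path-connected, so it contains an arc from $b_1$ to $b_1'$, and all points of this arc other than its ends lie in $C$. Together with the subarc of $J$ from $b_1$ to $b_1'$ it is a simple closed curve, a contradiction.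

(3) Suppose $C_1,C_2,\dots$ are distinct components of diameter at least $c$, and write $b_k=b_{C_k}$. The compact set $\overline{C_k}$ has two points at distance at least $c$, so it has a point $x_k$ with $d(x_k,b_k)\ge\frac c2$, and $x_k\in C_k$. Pass to a subsequence with $x_k\to x$. If $x\notin J$, then $x$ lies in a component of $X\setminus J$, which is open, so it contains $x_k$ for all large $k$; then the $C_k$ are equal for large $k$, a contradiction. If $x\in J$, take a connected open set $W\ni x$ of diameter less than $\frac c2$. For large $k$ the connected set $W$ contains $x_k\in C_k$ and $x\notin C_k$, so it meets the boundary $\{b_k\}$ of $C_k$. Then $d(x_k,b_k)<\frac c2$, a contradiction. $\square$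

**Proposition 6.** Every open map $f$ of a dendrite $X$ onto $[0,1]$ is light.

*Proof.* Suppose not. Then some fibre $f^{-1}(t)$ contains a nondegenerate continuum, hence an arc $J$ by Lemma 5(1). Let $C$ be a component of $X\setminus J$; recall $f(b_C)=t$. If $f$ takes on $C$ a value greater than $t$, then $\max_{\overline C}f$ is attained in the open set $C$, so by Lemma 2 it equals $1$. Likewise, if $f$ takes on $C$ a value less than $t$, then $\min_{\overline C}f=0$. Put $c_0=\min(\{t,1-t\}\setminus\{0\})>0$. Then every $C$ with $f|_C\not\equiv t$ has $\operatorname{diam}f(\overline C)\ge c_0$. By uniform continuity the diameters of these $C$ are bounded below by a positive number, so there are only finitely many of them, by Lemma 5(3).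

Let $p\in J$. By openness there are points $q\to p$ with $f(q)\ne t$. Such points are not in $J$, so they lie in the finitely many components just described, and infinitely many of them lie in one component $C$. Hence $p\in\overline C\cap J=\{b_C\}$. So $J$ is contained in a finite set, a contradiction. $\square$

Propositions 3, 4 and 6 prove part (3) of Theorem B.

## 5. Open surjections form a $G_\delta$ set

We turn to Theorem A. The natural supply of open maps on $A$ are the maps $\pi\circ h$ with $h$ a homeomorphism of $A$. None of them will do: $x\mapsto h^{-1}(x,0)$ is a section of $\pi h$. So we must take a limit, and then openness is in danger. For instance, for $m\ge3$ let $\lambda_m$ be the piecewise linear homeomorphism of $[0,1]$ with $\lambda_m(0)=0$, $\lambda_m(\frac13)=\frac12-\frac1m$, $\lambda_m(\frac23)=\frac12+\frac1m$, $\lambda_m(1)=1$. The open maps $\lambda_m\circ\pi$ converge uniformly to a map that is constant on $(\frac13,\frac23)\times S^1$, so the limit is not open. What saves us is that openness is a countable intersection of open conditions, so a Baire category argument can take care of it.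

Let $C(A,[0,1])$ carry the sup metric, which is complete.

**Lemma 7.** The set $O\subset C(A,[0,1])$ of open surjections is a $G_\delta$.

*Proof.* Let $O_m^+$ be the set of $g$ such that every $p$ with $g(p)\le1-\frac1m$ satisfies $g(q)>g(p)$ for some $q\in B(p,\frac1m)$. We show that its complement is closed. Let $g_k\to g$, and let $p_k$ satisfy $g_k(p_k)\le1-\frac1m$ and $g_k(q)\le g_k(p_k)$ for all $q\in B(p_k,\frac1m)$. Pass to a subsequence with $p_k\to p$. Then $g(p)\le1-\frac1m$. Each $q\in B(p,\frac1m)$ has $d(q,p)<\frac1m$, so it lies in $B(p_k,\frac1m)$ for large $k$; hence $g_k(q)\le g_k(p_k)$ for large $k$ and $g(q)\le g(p)$. So $g\notin O_m^+$. Hence $O_m^+$ is open. Symmetrically, the set $O_m^-$ of $g$ such that every $p$ with $g(p)\ge\frac1m$ satisfies $g(q)<g(p)$ for some $q\in B(p,\frac1m)$ is open.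

By Lemma 2, $O=\bigcap_m(O_m^+\cap O_m^-)$. Indeed, an open surjection lies in all these sets. Conversely, if $g$ lies in all of them, $g(p)<1$ and $V$ is a neighbourhood of $p$, choose $m$ with $g(p)\le1-\frac1m$ and $B(p,\frac1m)\subset V$ to get (a); (b) is the same. $\square$

## 6. Perturbed heights, and the sets $U_n$

Let $\mathcal H$ be the set of homeomorphisms $h$ of $A$ with $h(\{i\}\times S^1)=\{i\}\times S^1$ for $i=0,1$ and
$$|\pi h(x,y)-x|<\tfrac12x(1-x)\qquad(0<x<1). \tag{2}$$
Then $\mathrm{id}\in\mathcal H$. Put $\mathcal G=\{\pi\circ h:h\in\mathcal H\}$ and $\mathcal B=\overline{\mathcal G}\cap O$. Since $\pi$ is an open surjection, $\mathcal G\subset O$, so $\mathcal G$ is dense in $\mathcal B$. By Lemma 7, $\mathcal B$ is a nonempty $G_\delta$ in a complete metric space, hence a Baire space: countable intersections of dense open subsets of $\mathcal B$ are dense in $\mathcal B$. Condition (2) keeps the fibres over $0$ and $1$ under control in the limit.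

We want a limit along which climbing is impossible. The quantitative form is: to climb by $\frac1n$, a path must have diameter at least $\frac14$, whatever $n$ is. A condition only about exactly nondecreasing paths would not be visibly stable under small changes of the map; so we allow an error $\eta$.

**Definition.** For $n\ge1$ let $U_n$ be the set of $g\in C(A,[0,1])$ for which there is $\eta>0$ such that every path $\gamma:[0,1]\to A$ with

* (i) $g\gamma(1)-g\gamma(0)\ge\frac1n-\eta$, and
* (ii) $g\gamma(u)\le g\gamma(v)+\eta$ for all $u\le v$

satisfies $\operatorname{diam}\gamma([0,1])\ge\frac14$.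

For example, $\pi\notin U_n$ when $n\ge5$: the path $\gamma(t)=(\frac tn,0)$ satisfies (i) and (ii) for every $\eta>0$ and has diameter $\frac1n<\frac14$.

**Lemma 8.** $U_n$ is open in $C(A,[0,1])$.

*Proof.* Let $g\in U_n$ with constant $\eta$, and let $\|g-g'\|\le\frac\eta8$. Suppose $\gamma$ satisfies (i) and (ii) for $g'$ with $\frac\eta4$ in place of $\eta$. Then the increment of $g$ along $\gamma$ is at least $\frac1n-\frac\eta4-\frac\eta4\ge\frac1n-\eta$. For $u\le v$ we have $g\gamma(u)\le g\gamma(v)+\frac\eta4+\frac\eta4\le g\gamma(v)+\eta$. So $\operatorname{diam}\gamma([0,1])\ge\frac14$, and $g'\in U_n$ with constant $\frac\eta4$. $\square$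

We also need to know that a homeomorphism cannot make the level circles small.

**Lemma 9.** If $h$ is a homeomorphism of $A$ and $c\in[0,1]$, then $\operatorname{diam}h^{-1}(\{c\}\times S^1)\ge\frac12$.

*Proof.* The loop $y\mapsto h^{-1}(c,y)$ represents a generator of $\pi_1(A)\cong\mathbb Z$. The second projection $A\to S^1$ is a homotopy equivalence, so the second coordinate of this loop is not null-homotopic. A loop in $S^1$ that misses a point is null-homotopic; so the second coordinate is onto $S^1$. Hence $h^{-1}(\{c\}\times S^1)$ contains points with second coordinates $0$ and $\frac12$, and these are at distance at least $\frac12$. $\square$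

## 7. Stacked half twists are dense

**Proposition 10.** For $h\in\mathcal H$, $\varepsilon>0$, $n\ge1$ there is $h'\in\mathcal H$ with $\|\pi h'-\pi h\|<\varepsilon$ and $\pi h'\in U_n$.

*Proof.*

**Step 1 (choice of constants).** By uniform continuity of $h^{-1}$ choose $\alpha\in(0,\frac14)$ such that
$$d(p,q)\le\alpha\ \Longrightarrow\ d(h^{-1}p,h^{-1}q)\le\tfrac18. \tag{3}$$
The set $K=h^{-1}([\frac1{4n},1-\frac1{4n}]\times S^1)$ is compact and contained in $(0,1)\times S^1$, because $h$ preserves the two boundary circles. So by (2)
$$c_0=\min_K\big(\tfrac12x(1-x)-|\pi h-x|\big)>0.$$
Choose $N$, a multiple of $4n$ with $N\ge8n$ and $\frac1N<\min(\varepsilon,\alpha,c_0)$. Choose an integer $M\ge\frac1\alpha$ and put $y_j=\frac jM$ for $1\le j\le M$. Every point of $S^1$ is within $\frac1{2M}\le\frac\alpha2$ of some $y_j$.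

**Step 2 (the stack).** As $N$ is a multiple of $4n$, the interval $[\frac1{4n},1-\frac1{4n}]$ is a union of cells $[\frac iN,\frac{i+1}N]$. Cut each of these cells into the $M$ intervals
$$I_{i,j}=\Big[\frac{iM+j-1}{NM},\frac{iM+j}{NM}\Big],\qquad 1\le j\le M.$$
Define $k:A\to A$ on $I_{i,j}\times S^1$ as the half twist $\kappa$ of Lemma 1 for the interval $I_{i,j}$ and the point $y_j$, with $\frac\alpha2$ in place of $\alpha$. Let $k$ be the identity elsewhere. Half twists fix the boundary circles of their strips pointwise, so $k$ is a homeomorphism. It preserves each strip $I_{i,j}\times S^1$, so $|\pi k-\pi|\le\frac1{NM}\le\frac1N$.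

**Step 3 ($h'=kh$ lies in $\mathcal H$ and is close to $h$).** We have $\|\pi h'-\pi h\|\le\frac1N<\varepsilon$. The map $h'$ preserves the boundary circles. Off $K$ we have $h'=h$, so (2) holds there. On $K$,
$$|\pi h'-x|\le|\pi h-x|+\tfrac1N<|\pi h-x|+c_0\le\tfrac12x(1-x).$$

It remains to prove $\pi h'\in U_n$. We do this with $\eta=\frac1{4NM}$. Let $\gamma$ satisfy (i) and (ii) for $g=\pi h'$. Put $\beta=h\gamma$ and $G=\pi k$, so that $G\beta=\pi h'\gamma$. Let $a=G\beta(0)$ and $b=G\beta(1)$.

**Step 4 ($\gamma$ climbs through a whole cell).** By (i), $b-a\ge\frac1n-\eta$, and $\eta\le\frac1{4n}$. Cutting off the two end pieces of $[0,1]$ of length $\frac1{4n}$, we see that $[a,b]\cap[\frac1{4n},1-\frac1{4n}]$ has length at least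
$$\tfrac1n-\eta-\tfrac1{2n}\ge\tfrac1{4n}\ge\tfrac2N.$$
A closed interval of length at least $\frac2N$ contains a cell of the grid of mesh $\frac1N$: the first grid point at or after its left end is less than $\frac1N$ away from that end, and the next grid point is still in the interval. So there is $i$ with $[\frac iN,\frac{i+1}N]\subset[a,b]\cap[\frac1{4n},1-\frac1{4n}]$. Fix it.

**Step 5 (in every strip of the cell, $\beta$ passes through the window).** Fix $j$ and write $I_{i,j}=[c,e]$, so that $a\le c<e\le b$. Let $v_0=\min\{t:G\beta(t)=e\}$ and $u_0=\max\{t\le v_0:G\beta(t)=c\}$; both exist by the intermediate value theorem. Before $v_0$ the function $G\beta$ starts at $a<e$ and never equals $e$, so it is less than $e$. Between $u_0$ and $v_0$ it never equals $c$ and ends at $e>c$, so it is greater than $c$. Hence $k\beta(t)\in[c,e]\times S^1$ for $t\in[u_0,v_0]$. As $k$ preserves this strip, $\beta(t)$ lies in it as well. As $k$ is the identity on the boundary circles of the strip, $\pi\beta(u_0)=c$ and $\pi\beta(v_0)=e$.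

Suppose the second coordinate of $\beta$ stayed at distance at least $\frac\alpha2$ from $y_j$ on $[u_0,v_0]$. Then Lemma 1 would give $u<v$ with $G\beta(u)-G\beta(v)=\frac{e-c}2=\frac1{2NM}>\eta$, contradicting (ii). So there is $t_j$ such that
$$\beta(t_j)\in[\tfrac iN,\tfrac{i+1}N]\times S^1\quad\text{and the second coordinate of }\beta(t_j)\text{ is within }\tfrac\alpha2\text{ of }y_j. \tag{4}$$

**Step 6 (the sweep, seen before $h$).** Let $(\frac iN,y)$ be any point of $\{\frac iN\}\times S^1$ and choose $j$ with $|y-y_j|\le\frac\alpha2$. By (4), its distance to $\beta(t_j)$ is at most $\max(\frac1N,\frac\alpha2+\frac\alpha2)\le\alpha$. By (3), $h^{-1}(\frac iN,y)$ is within $\frac18$ of $\gamma(t_j)=h^{-1}\beta(t_j)$. So every point of $h^{-1}(\{\frac iN\}\times S^1)$ is within $\frac18$ of $\gamma([0,1])$. By Lemma 9 this set has diameter at least $\frac12$. Hence $\operatorname{diam}\gamma([0,1])\ge\frac12-\frac28=\frac14$, and $\pi h'\in U_n$. $\square$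

## 8. A generic limit: proof of Theorem A

**Step 1 (choice of $f$).** By Lemma 8, $U_n\cap\mathcal B$ is open in $\mathcal B$. It is dense in $\mathcal B$: any element of $\mathcal B$ is approximated by some $\pi h\in\mathcal G$, and $\pi h$ is approximated by some $\pi h'\in\mathcal G\cap U_n\subset\mathcal B\cap U_n$, by Proposition 10. By Baire's theorem we can choose
$$f\in\mathcal B\cap\bigcap_{n\ge1}U_n ;$$
such $f$ form a dense $G_\delta$ in $\mathcal B$. As $f\in O$, it is an open surjection.

**Step 2 (the end fibres).** As $f$ is a uniform limit of maps $\pi h$ with $h\in\mathcal H$, we have $|f(x,y)-x|\le\frac12x(1-x)$ on $A$. So $f=i$ on $\{i\}\times S^1$, and for $0<x<1$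
$$0<\frac{x(1+x)}2\le f(x,y)\le\frac{x(3-x)}2<1,$$
the last inequality because $2-x(3-x)=(1-x)(2-x)>0$. Hence $f^{-1}(i)=\{i\}\times S^1$ for $i=0,1$.

**Step 3 (the fibres are connected).** Suppose $f^{-1}(t)=P\sqcup P'$ with $P,P'$ nonempty, disjoint and closed. Take disjoint open $V\supset P$, $V'\supset P'$. By compactness there is $\delta>0$ with $f^{-1}([t-2\delta,t+2\delta])\subset V\cup V'$. Choose $g=\pi h\in\mathcal G$ with $\|g-f\|<\delta$. Then $g^{-1}([t-\delta,t+\delta])$ is contained in $f^{-1}([t-2\delta,t+2\delta])\subset V\cup V'$, and it contains $P\cup P'$. But it equals $h^{-1}\big(([t-\delta,t+\delta]\cap[0,1])\times S^1\big)$, which is connected. It cannot meet both of the disjoint open sets $V$ and $V'$ and lie in their union, a contradiction.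

**Step 4 (no path climbs).** Suppose $\gamma$ is a path with $f\gamma$ nondecreasing and nonconstant. After reparametrizing, $\gamma:[0,1]\to A$ and $f\gamma(0)=a<b=f\gamma(1)$. For $n\ge1$ let $L=\lfloor n(b-a)\rfloor$ and choose $t_0,\dots,t_L$ with $f\gamma(t_i)=a+\frac in$; as $f\gamma$ is nondecreasing, $t_0<t_1<\dots<t_L$. Each piece $\gamma|_{[t_i,t_{i+1}]}$, reparametrized over $[0,1]$, has $f$-increment exactly $\frac1n$ and satisfies (ii) for every $\eta>0$. Since $f\in U_n$, $\operatorname{diam}\gamma([t_i,t_{i+1}])\ge\frac14$. By uniform continuity of $\gamma$ there is $\delta>0$, independent of $n$, such that intervals of length less than $\delta$ have images of diameter less than $\frac14$. So $t_{i+1}-t_i\ge\delta$ for all $i$, and $L\delta\le1$ for all $n$. This is absurd, since $L\to\infty$ as $n\to\infty$.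

**Step 5 (no sections).** A section over a nondegenerate subinterval, restricted to a compact nondegenerate subinterval, is a path $s$ with $f\circ s$ strictly increasing. By Step 4 there is none. $\blacksquare$

As $A$ is a locally connected continuum, Shchepin's question has a negative answer.

## 9. The disc, cubes, and the Menger curve

This section proves part (1) of Theorem B. Let $D=\{z\in\mathbb C:|z|\le1\}$ and $\rho:A\to D$, $\rho(x,y)=xe^{2\pi iy}$.

**Step 1 (the map $\hat f$).** The map $\rho$ is a continuous surjection of compact metric spaces that collapses $\{0\}\times S^1$ to the point $0$ and is otherwise injective. Since $f=0$ on $\{0\}\times S^1$, there is a continuous $\hat f:D\to[0,1]$ with $\hat f\rho=f$. By the end fibres of $f$,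
$$\hat f^{-1}(0)=\{0\},\qquad \hat f^{-1}(1)=\partial D. \tag{5}$$
Its fibres $\rho(f^{-1}(t))$ are connected. It is open by Lemma 2: off $0$, conditions (a) and (b) carry over from $f$, because $\rho$ is a homeomorphism $A\setminus(\{0\}\times S^1)\to D\setminus\{0\}$; at $0$ the value is $0$, and there are larger values nearby by (5).

**Step 2 (no path climbs $\hat f$).** Suppose $\gamma$ is a path in $D$ with $\hat f\gamma$ nondecreasing and nonconstant, rising from $a_0$ to $b_0$. The subpath on which $\hat f\gamma\ge\frac{a_0+b_0}2>0$ is defined on a compact interval and still has $\hat f\gamma$ nonconstant. It avoids $0$, so $\rho^{-1}$ lifts it to a path in $A$ along which $f$ is nondecreasing and nonconstant, contradicting Theorem A.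

**Step 3 (spaces that map openly onto $D$).** Let $X$ be a locally connected continuum and $r:X\to D$ an open surjection. Then $\hat fr$ is an open surjection. If $\gamma$ is a path in $X$ with $\hat fr\gamma$ nondecreasing, then $\hat fr\gamma$ is constant, because $r\gamma$ is a path in $D$. Projections $D\times Y\to D$ are open, so this covers $D\times Y$ for every locally connected continuum $Y$. In particular it covers $[0,1]^n\cong D\times[0,1]^{n-2}$ for $n\ge2$, and the Hilbert cube, which is homeomorphic to the product of $D$ with a Hilbert cube. For the cubes the map is also monotone: its fibres are the products $\hat f^{-1}(t)\times[0,1]^{n-2}$. By a theorem of D. C. Wilson (*Open mappings of the universal curve onto continuous curves*, Trans. Amer. Math. Soc. 168 (1972), 497–515) there is a monotone open map of the Menger universal curve onto any locally connected continuum, in particular onto $D$. So $X$ can even be one-dimensional. Only this last example depends on the citation. $\blacksquare$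

## 10. Polyhedra

This section proves part (2) of Theorem B. Let $X$ be a compact connected polyhedron. If $\dim X\le1$, then $X$ is a point, which has no surjection onto $[0,1]$, so that there is nothing to prove; or $X$ is a finite connected graph, and Propositions 3 and 4 apply.

Now let $\dim X\ge2$, and let $X=|K|$ with $K$ a finite simplicial complex. We construct an open surjection $F:X\to[0,1]$ without a section.

**Step 1 (separate the thick part from the graph part).** Let $P$ be the union of all simplices of dimension at least $2$, and $\Gamma$ the union of the edges not contained in any $2$-simplex. An edge contained in a simplex of dimension at least $2$ is contained in a $2$-simplex, and every vertex lies on an edge because $X$ is connected and not a point. So $X=P\cup\Gamma$. Both are subcomplexes, and they have no edge in common, so $V_0=P\cap\Gamma$ is a set of vertices. Each component of $\Gamma$ meets $P$: otherwise its complement, the union of $P$ and the other components of $\Gamma$, would be closed, so the component would be open and closed in $X$; but $X$ is connected and $P\ne\emptyset$.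

**Step 2 (an open map $q:P\to\Delta^2$).** Recall that the vertices of the barycentric subdivision are the barycentres of the simplices, and its simplices are spanned by the barycentres of flags $\sigma_0\subset\sigma_1\subset\cdots$ of simplices. Let $\Delta^2$ be a triangle with vertices $v_0,v_1,v_2$, and let $q$ be the simplicial map on the barycentric subdivision of $P$ that sends the barycentre of $\sigma$ to $v_{\min(\dim\sigma,2)}$. For example, if $P$ is one triangle, $q$ maps each of its six small triangles isomorphically onto $\Delta^2$.

We show that $q$ is open. Each $p\in P$ lies in a simplex of $K$ of some dimension $m\ge2$, hence in a simplex $\tau$ spanned by the barycentres $w_0,\dots,w_m$ of a complete flag of simplices of dimensions $0,1,\dots,m$. On $\tau$,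
$$q\Big(\sum x_iw_i\Big)=x_0v_0+x_1v_1+a_2v_2,\qquad a_2=\sum_{i\ge2}x_i.$$
Let $p=\sum x_iw_i$, and let $(a_0',a_1',a_2')$ be barycentric coordinates near those of $q(p)$. Put $x_0'=a_0'$ and $x_1'=a_1'$. If $a_2>0$, put $x_i'=x_ia_2'/a_2$ for $i\ge2$. If $a_2=0$, so that $x_i=0$ for all $i\ge2$, put $x_2'=a_2'$ and $x_i'=0$ for $i>2$. In both cases the $x_i'$ are nonnegative with sum $1$ and close to the $x_i$. So $\sum x_i'w_i$ is a point of $\tau$ near $p$ that $q$ maps to the given point. Thus $q$ maps neighbourhoods of $p$ onto neighbourhoods of $q(p)$. Moreover $q(\tau)=\Delta^2$. All vertices of $K$ in $P$ are mapped to $v_0$.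

**Step 3 (an open map $\varphi:\Delta^2\to[0,1]$ with $\varphi(v_0)=\frac12$ that contains a copy of $\hat f$ over $[0,\frac14]$).** The graph part will be attached at vertices, so we keep the bad behavior at low values, away from $v_0$. Identify $\Delta^2$ with $D$ by a homeomorphism so that $v_0$ corresponds to $1\in\partial D$. Let $w(\theta)=\frac12+\frac{|\theta|}{2\pi}$ for $|\theta|\le\pi$, and put
$$\varphi(z)=\tfrac14\hat f(2z)\ \ (|z|\le\tfrac12),\qquad \varphi(re^{i\theta})=(2-2r)\tfrac14+(2r-1)w(\theta)\ \ (\tfrac12\le r\le1).$$
On $|z|=\frac12$ both formulas give $\frac14$, since $\hat f=1$ on $\partial D$; and $w(\pi)=w(-\pi)$. So $\varphi$ is well defined and continuous, and $\varphi(v_0)=w(0)=\frac12$. The radial derivative in the outer region is $-\frac12+2w(\theta)\ge\frac12$, so $\varphi$ is strictly increasing in $r$ there, and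
$$\varphi^{-1}([0,\tfrac14])=\{|z|\le\tfrac12\}. \tag{6}$$
Openness follows from Lemma 2:

* For $|z|<\frac12$ we have $\hat f(2z)<1$ by (5). As $\hat f$ is open, there are larger values nearby, and smaller ones if $\hat f(2z)>0$.
* For $|z|=\frac12$, values are larger outward, and smaller at suitable nearby points inward, because $\hat f$ is open and equals $1$ at $2z$.
* For $\frac12<|z|<1$, $\varphi$ is strictly increasing in $r$.
* For $|z|=1$, values are smaller inward; they are larger nearby along $\partial D$ unless $|\theta|=\pi$, and there $\varphi(z)=1$ and nothing larger is required.

**Step 4 (the map $F$).** On $P$ let $F=\varphi q$. It is open on $P$, and it equals $\frac12$ at all vertices of $K$ in $P$.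

On $\Gamma$ (if it is nonempty) let $r(v)$ be the edge distance in $\Gamma$ from a vertex $v$ to $V_0$. It is finite, because each component of $\Gamma$ meets $P$, hence $V_0$. Let $R>\max r$. For each vertex $v\in\Gamma\setminus V_0$ choose a *parent edge* $e_v$ joining $v$ to a vertex at distance $r(v)-1$. Put $F(v)=\frac12+\frac{r(v)}{2R}$, except that $F(v)=1$ if $v\notin V_0$ and $e_v$ is the only edge of $\Gamma$ at $v$. So $F(v)<1$ unless $v$ is exceptional.

Let $F$ be linear on parent edges. If $e_v$ joins $v$ to $u$, then $u$ is not exceptional: either $u\in V_0$, or $u$ has the two different edges $e_u$ and $e_v$. So $F(u)=\frac12+\frac{r(v)-1}{2R}<F(v)$, and $F$ strictly increases along $e_v$ from $u$ to $v$. On each other edge of $\Gamma$ let $F=1$ at the midpoint and let $F$ be linear on the two halves. An end of such an edge is in $V_0$, or has this edge besides its parent edge; in both cases its value is less than $1$, so both halves are nonconstant.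

The definitions agree on $V_0=P\cap\Gamma$, where $F=\frac12$. So $F$ is continuous on $X$, and $F\ge\frac12$ on $\Gamma$. In the smallest example, a triangle with one more edge $uv$ attached at its vertex $u$, the vertex $v$ is exceptional, and $F$ rises linearly from $\frac12$ at $u$ to $1$ at $v$.

**Step 5 ($F$ is an open surjection).** We check Lemma 2 on $X$.

* At $p\in P$, including $p\in V_0$: a neighbourhood of $p$ in $X$ contains a neighbourhood of $p$ in $P$, and $F|_P$ is open.
* At interior points of edges of $\Gamma$, $F$ is strictly monotone along the edge, except at midpoints of value $1$, which have smaller values nearby.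
* At a vertex $v\in\Gamma\setminus V_0$, $F$ decreases along $e_v$ towards the parent. If $F(v)<1$, there is another edge of $\Gamma$ at $v$. It is either the parent edge of a neighbour $w$ with $r(w)=r(v)+1$, or not a parent edge; in both cases $F$ increases along it from $v$.

**Step 6 ($F$ has no section).** Let $s$ be a section. For $t\in[0,\frac14]$ we have $F(s(t))=t<\frac12$, so $s(t)\in P$, because $F\ge\frac12$ on $\Gamma$. Put $\zeta(t)=q(s(t))$, so that $\varphi(\zeta(t))=t$. By (6), $|\zeta(t)|\le\frac12$, and by the definition of $\varphi$ we get $\hat f(2\zeta(t))=4t$. So $t\mapsto2\zeta(t)$, $0\le t\le\frac14$, is a path in $D$ along which $\hat f$ is strictly increasing. This contradicts part (1) of Theorem B. $\blacksquare$
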